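# Finitely generated Banach PI-algebras as subquotients of Banach Azumaya algebras

## 1. Theorem A and its vocabulary

All algebras are complex.

**Theorem A.** Every finitely generated Banach PI-algebra is a topological subquotient of a Banach Azumaya algebra. In fact it is a topological quotient of a closed unital subalgebra of $M_N(\mathcal C)$ for some $N$ and some commutative unital Banach algebra $\mathcal C$.

The question whether the first sentence holds is posed in "A Functional Calculus For Banach Pi-Algebras". Let us unpack the words.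

**Definition (Banach PI-algebra, finite generation).** A unital Banach algebra $A$ is a *Banach PI-algebra* if it satisfies some nontrivial polynomial identity. It is *finitely generated* if it is the closed subalgebra generated by $1,a_1,\dots,a_n$ for finitely many $a_1,\dots,a_n\in A$.

For example, the disc algebra (functions continuous on the closed unit disc and holomorphic inside) satisfies $xy-yx=0$ and is generated by the single function $z$. Note that "generated" involves a closure. This will matter.

**Definition (Azumaya, Banach Azumaya).** A unital Banach algebra $A$ is *Azumaya of rank $i^2$* if it is, as an algebra, an Azumaya algebra of constant rank $i^2$ over its center. Equivalently (Artin–Procesi), $A$ satisfies all polynomial identities of $M_i=M_i(\mathbb C)$ and $1\in F(A)$, where $F(A)$ is the ideal generated by the values on $A$ of the central polynomials of $M_i$ without constant term. A *Banach Azumaya algebra* is a finite direct sum $\bigoplus_{j=1}^iA_j$ of Banach algebras with each $A_j$ Azumaya of rank $j^2$.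

The basic example is $M_j(\mathcal C)$ with $\mathcal C$ a commutative unital Banach algebra: it is Azumaya of rank $j^2$. So $C([0,1])\oplus M_2(\mathbb C)$ is a Banach Azumaya algebra.

**Definition (topological subquotient).** A Banach algebra $A_1$ is a *topological subquotient* of a Banach algebra $A$ if $A_1$ is topologically isomorphic to $A_0/I$ with the quotient norm, where $A_0\subset A$ is a closed subalgebra and $I$ a closed two-sided ideal of $A_0$. If $A_0=A$ we say *topological quotient*.

For example, let $A_0\subset M_2(\mathbb C)$ be the upper triangular matrices and $I$ the strictly upper triangular ones. Then $A_0/I\cong\mathbb C^2$ is a topological subquotient of $M_2(\mathbb C)$.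

**Identities.** For a set $X$ let $F_X=\mathbb C\langle X\rangle$ be the free unital algebra on $X$. For an algebra $A$ let $T(A)\subset F_X$ be the set of $f$ that vanish under every substitution of elements of $A$ for the variables; we use the same symbol for every $X$. It is an ideal stable under substitutions $x\mapsto h_x\in F_X$ (a *T-ideal*). It is multihomogeneous: if $f\in T(A)$ and $f=\sum_kf_k$ with $f_k$ of degree $k$ in $x$, then replacing $x$ by $tx$ shows that $\sum_kt^kf_k$ vanishes on $A$ for all $t\in\mathbb C$, and inverting a Vandermonde matrix gives $f_k\in T(A)$. Elements of $T(A)$ have no constant term when $A\neq0$ (substitute $0$). For $j\le i$ we have $T(M_i)\subset T(M_j)$, because $M_j$ sits in a corner of $M_i$ and there are no constant terms. Let $\Xi_x=(\xi_{x,ab})$ be generic $i\times i$ matrices, with independent commuting entries. Then $f\in T(M_i)$ if and only if $f(\Xi)=0$, since a polynomial vanishing at all complex points is zero. By specialization, $f\in T(M_i)$ then vanishes on $M_i(\mathcal C)$ for every commutative $\mathcal C$.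

**Algebraic background (Kemer).** Every algebra with $n$ generators that satisfies some identity is a quotient of the algebra $R$ of $n$ generic $i\times i$ matrices for some $i$. As $R\subset M_i(\mathbb C[\xi])$ satisfies $T(M_i)$, so does each quotient of $R$.

So the algebraic analogue of Theorem A is a citation: $R$ is a subalgebra of a matrix algebra and our algebra is a quotient of $R$. The theorem asks for the same picture with norms.

**Conventions.** The zero algebra satisfies all assertions trivially, so $A\ne0$. We renorm unital Banach algebras so that $\|1\|=1$, for instance by $\|a\|'=\sup_{\|b\|\le1}\|ab\|$, an equivalent algebra norm.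

## 2. Two companions: a universal algebra and the role of Capelli identities

For a set $X$ and $N\ge1$ let $\mathcal C_X=\ell^1(\mathcal M_{X,N})$, where $\mathcal M_{X,N}$ is the free commutative monoid on symbols $\xi_{x,ab}$ ($x\in X$, $1\le a,b\le N$). This is the commutative unital Banach algebra of power series in the $\xi_{x,ab}$ with absolutely summable coefficients.

**Theorem B.** For every $i\ge1$ there are $N\ge1$ and $\lambda,K\ge1$ such that for every set $X$ the following holds. Let $\mathcal G_{i,X}$ be the closed unital subalgebra of $M_N(\mathcal C_X)$ generated by $Z_x=\lambda(\xi_{x,ab})_{a,b}$, $x\in X$. Then for every unital Banach algebra $A$ with $\|1\|=1$ satisfying all identities of $M_i$ and every family $(a_x)_{x\in X}$ in its closed unit ball there is a bounded unital homomorphism $\theta:\mathcal G_{i,X}\to A$ with $\theta(Z_x)=a_x$ and $\|\theta\|\le KN$. Consequently: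

* every unital Banach algebra satisfying $T(M_i)$ is a topological quotient of some $\mathcal G_{i,X}$;
* every separable unital Banach algebra satisfying $T(M_i)$ is a topological quotient of the single algebra $\mathcal G_{i,\mathbb N}\subset M_N(\mathcal C_{\mathbb N})$.

**Definition (Capelli polynomial).**
$$c_m(x;y)=\sum_{\sigma\in S_m}\operatorname{sgn}(\sigma)\,y_0x_{\sigma(1)}y_1x_{\sigma(2)}\cdots x_{\sigma(m)}y_m .$$

It is linear in each variable and alternating in the $x$'s: if $x_a=x_b$ with $a\ne b$, the terms of $\sigma$ and $(a\,b)\sigma$ cancel. For example $c_2=y_0x_1y_1x_2y_2-y_0x_2y_1x_1y_2$. Being alternating in $i^2+1>\dim M_i$ variables, $c_{i^2+1}$ vanishes on $M_i$.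

**Theorem C.** For a unital Banach algebra $A$ the following are equivalent: (1) $A$ is a topological subquotient of a Banach Azumaya algebra; (2) $A$ satisfies all identities of some $M_i$; (3) $A$ satisfies some Capelli identity; (4) $A$ is a topological quotient of a closed unital subalgebra of $M_N(\mathcal C)$ for some $N$ and some commutative unital Banach algebra $\mathcal C$. Finite generation cannot be dropped in Theorem A: there is a separable Banach PI-algebra that is not a topological subquotient of any Banach Azumaya algebra.

## 3. Finite-dimensional and commutative algebras by hand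

*Finite dimension.* If $\dim A=N<\infty$, the left regular representation embeds $A$ in $M_N(\mathbb C)$, and all norms are equivalent. No quotient is needed.

*Commutative algebras ($i=1$).* If $A$ is commutative it is itself Azumaya of rank $1$, so Theorem A is trivial, but Theorem B is still instructive. Take $N=\lambda=K=1$: $\mathcal G_{1,X}=\mathcal C_X$, and $\theta\big(\sum c_\mu\xi^\mu\big)=\sum c_\mu a^\mu$ converges with norm $\le\sum|c_\mu|$. For which $X$ is $\theta$ onto?

*Dense range is not enough.* Let $A$ be the disc algebra with generator $a=z$. With one variable, $\theta$ sends $\ell^1(\mathbb Z_{\ge0})$ into the disc algebra with dense range. It is injective. If it were onto, the open mapping theorem would give $\sum|c_k|\le C\sup_{|z|\le1}|\sum c_kz^k|$. But put $P_0=Q_0=1$, $P_{m+1}=P_m+z^{2^m}Q_m$, $Q_{m+1}=P_m-z^{2^m}Q_m$. Then $P_m$ has $2^m$ coefficients $\pm1$. On $|z|=1$ we have $|P_{m+1}|^2+|Q_{m+1}|^2=2(|P_m|^2+|Q_m|^2)$, so $|P_m|\le2^{(m+1)/2}$. Since $2^m/2^{(m+1)/2}\to\infty$, no such $C$ exists.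

So even for an algebra with one generator we shall want infinitely many variables: one for each element of a dense subset of the unit ball. Hence all constants in Theorem B must be uniform in $X$, even if we care only about Theorem A.

## 4. Reduction to one inequality

**Norms.** For $f\in F_X$ let $|f|_1$ be the sum of the absolute values of its coefficients; use the same notation on $F_X\otimes F_X$, on commutative polynomials, and on tuples of these. For a matrix $M$ over $\mathbb C[\xi]$ put $\|M\|_\Sigma=\sum_{a,b}|M_{ab}|_1$. For $f\in F_X$ put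
$$\|f\|_N=\|f(\Xi)\|_\Sigma\qquad(\Xi_x\text{ generic }N\times N\text{ matrices}).$$
Distances $\operatorname{dist}$ are with respect to $|\cdot|_1$.

For example, for $f=xy-yx$ we have $|f|_1=2$ and $\|f\|_1=0$. Also $\|f\|_2=2+4+4+2=12$: the $(1,1)$ entry of $f(\Xi)$ is $\xi_{x,12}\xi_{y,21}-\xi_{y,12}\xi_{x,21}$, the $(1,2)$ entry has four terms, and so on.

Three elementary facts, for $f$ homogeneous of degree $d$:

* (F1) $\|f\|_N\le N^{d+1}|f|_1$. For a word of length $d\ge1$ each of the $N^2$ entries is a sum of $N^{d-1}$ monomials; and $\|1\|_N=N$.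
* (F2) $\|f\|_{N'}\le\|f\|_N$ for $N'\le N$. For $d\ge1$ set all variables outside an $N'\times N'$ corner equal to $0$; $d=0$ is clear.
* (F3) Setting variables equal to $0$, or identifying variables, does not increase $|\cdot|_1$ or $\|\cdot\|_\Sigma$.

**Proposition 1.** For every $i\ge1$ there are $N\ge1$ and $K,\lambda\ge1$ such that for every set $X$ and every multihomogeneous $f\in F_X$ of total degree $d$
$$\operatorname{dist}(f,T(M_i))\le K\lambda^d\|f\|_N. \tag{1}$$

Most of the lecture proves Proposition 1. First we see that it is what we need.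

**Proof of Theorem B from Proposition 1.** Take $N,K,\lambda$ from Proposition 1. Norm $M_N(\mathcal C_X)$ by $\|M\|=\max_p\sum_q\|M_{pq}\|_1$, a unital Banach algebra norm with $\sum_{p,q}\|M_{pq}\|_1\le N\|M\|$. Let $A$ satisfy $T(M_i)$ and let $\|a_x\|\le1$. Write $g\in F_X$ as $g=\sum_\alpha g_\alpha$ with multihomogeneous components. Then $g(Z)=\sum_\alpha\lambda^{|\alpha|}g_\alpha(\Xi)$. Different $\alpha$ involve disjoint sets of monomials, so
$$\sum_\alpha\lambda^{|\alpha|}\|g_\alpha\|_N=\|g(Z)\|_\Sigma\le N\|g(Z)\|.$$
For $h\in F_X$ we have $\|h(a)\|\le|h|_1$, because $\|a_x\|\le1$ and $\|1\|=1$. For $t\in T(M_i)$ we have $g_\alpha(a)=(g_\alpha-t)(a)$, so $\|g_\alpha(a)\|\le\operatorname{dist}(g_\alpha,T(M_i))$. By (1),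
$$\|g(a)\|\le\sum_\alpha\operatorname{dist}(g_\alpha,T(M_i))\le K\sum_\alpha\lambda^{|\alpha|}\|g_\alpha\|_N\le KN\|g(Z)\|.$$
Hence $g(Z)\mapsto g(a)$ is well defined and bounded by $KN$ on a dense subalgebra of $\mathcal G_{i,X}$, and extends to the bounded unital homomorphism $\theta$.

Now the two consequences. If $X$ is the closed unit ball of $A$ and $a_x=x$, then $\theta$ is onto. If $A$ is separable, let $X=\mathbb N$ and let $(a_k)$ be dense in the closed unit ball. Given $\|b\|\le1$, choose $k_0$ with $\|b-a_{k_0}\|\le\frac12$, then $k_1$ with $\|2(b-a_{k_0})-a_{k_1}\|\le\frac12$, and so on; this gives $b=\sum_j2^{-j}a_{k_j}=\theta\big(\sum_j2^{-j}Z_{k_j}\big)$. So $\theta$ is onto. In both cases the open mapping theorem gives $A\cong\mathcal G_{i,X}/\ker\theta$ topologically. $\square$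

**Proof of Theorem A from Theorem B.** Let $A$ be a finitely generated Banach PI-algebra and $A^0$ the dense subalgebra generated by $1,a_1,\dots,a_n$. By the algebraic background $A^0$ satisfies $T(M_i)$ for some $i$; by continuity so does $A$. By Theorem B, $A\cong A_0/I$ topologically, with $A_0$ a closed unital subalgebra of $M_N(\mathcal C)$, $\mathcal C$ commutative unital Banach, and $I$ a closed ideal of $A_0$. The algebra $M_N(\mathcal C)$ is Azumaya of rank $N^2$.

If one wants all summands of the Banach Azumaya algebra nonzero and units preserved, use $\bigoplus_{j<N}M_j(\mathbb C)\oplus M_N(\mathcal C)$ with the closed unital subalgebra $\bigoplus_{j<N}M_j(\mathbb C)\oplus A_0$ and its closed ideal $\bigoplus_{j<N}M_j(\mathbb C)\oplus I$. The quotient is again $A_0/I\cong A$. $\square$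

**Remark (the inequality is forced).** Let $A$ be the quotient of $\ell^1(\text{words in }X)$ by the closure of $T(M_i)$, and let $a_x$ be the class of $x$. The image of $F_X$ is dense in $A$ and is a quotient of $F_X/T(M_i)$, which embeds in $M_i(\mathbb C[\xi])$; so $A$ satisfies $T(M_i)$. The class of $f\in F_X$ has norm $\operatorname{dist}(f,T(M_i))$; in particular $\|1\|=1$ and $\|a_x\|\le1$. If $\theta(Z_x)=a_x$ with $\|\theta\|\le\kappa$, then for $f$ homogeneous of degree $d$ we get $\operatorname{dist}(f,T(M_i))=\|\theta(f(Z))\|\le\kappa\|f(Z)\|\le\kappa\lambda^d\|f\|_N$. So Theorem B implies (1), up to the value of $K$.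

## 5. Traces block the direct estimate in $M_i$

Fix $n$, let $F=\mathbb C\langle x_1,\dots,x_n\rangle=\bigoplus_dF_d$, and let $T_i=T(M_i)\cap F=\{f\in F:f(\Xi)=0\}$ with $\Xi$ generic of size $i$.

The natural attempt at (1) is $N=i$. The map $f(\Xi)\mapsto f+T_i$ is well defined on the finite-dimensional space $\{f(\Xi):f\in F_d\}$, so $\operatorname{dist}(f,T_i)\le K_d\|f\|_i$ for some finite $K_d$. The whole point is the growth of $K_d$, and finite dimension says nothing about that.

To control growth, we want to recover from $g=f(\Xi)$ some $f'\in F$ with $f'(\Xi)=g$ and small coefficients. There is a good tool: $g$ is a conjugation-equivariant matrix polynomial, and such polynomials are combinations of products $\operatorname{tr}(w_1)\cdots\operatorname{tr}(w_r)w_0$ of words, with exponentially controlled coefficients (Lemma 4 below). And here the attempt stops: the expression we get contains traces, and a trace is not the value of an element of $F$. For $i\ge2$ the element $\operatorname{tr}(\Xi_1)\cdot1$ is not: in degree $1$ the only candidates are the combinations of the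 $\Xi_k$.

Sometimes traces can be absorbed. For $2\times2$ matrices, $x^2-\operatorname{tr}(x)x+\det(x)=0$; commuting with $y$ gives
$$\operatorname{tr}(x)[x,y]=[x^2,y].$$
The trace has disappeared because it multiplies something special. In $M_i$ the values of the Capelli polynomial $c_{i^2}$ absorb all traces, as we shall see. The reason is visible in $\mathbb C^2$: $\det(Lx_1,x_2)+\det(x_1,Lx_2)=\operatorname{tr}(L)\det(x_1,x_2)$.

This suggests the plan. Let $H\subset F$ be the ideal generated by $T_i$ and the values of $c_{i^2}$. On $H$ traces can be absorbed, and the direct estimate works with matrices of size $i$. Off $H$: the quotient $F/H$ satisfies $c_{i^2}$, so it "sees" only matrices of size $\le i-1$, up to a nilpotent ideal. This will give $T_{i-1}^k\subset H$ for some $k$. By induction $T_{i-1}$ satisfies an estimate of type (1), and what we need is that the power $T_{i-1}^k$ then satisfies one too. That is true if we are willing to enlarge the matrices; here $N>i$ enters. Finally, the passage from $n$ variables to arbitrarily many must be uniform. The next five sections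 carry this out.

## 6. Tame ideals and block triangular matrices

**Definition (tame ideal).** A homogeneous two-sided ideal $I\subset F$ is *$N$-tame* if there are $K,\lambda\ge1$ with
$$\operatorname{dist}(f,I)\le K\lambda^d\|f\|_N\qquad(d\ge0,\ f\in F_d). \tag{2}$$

Since $I$ is homogeneous, projecting to degree $d$ shows $\operatorname{dist}(f,I)=\operatorname{dist}(f,I_d)$ for $f\in F_d$, and the minimum is attained because $F_d$ is finite-dimensional.

*Example.* $T_1$, the commutator ideal, is $1$-tame with $K=\lambda=1$. The linear map $\xi^\alpha\mapsto x_1^{\alpha_1}\cdots x_n^{\alpha_n}$ has norm one and sends $f(\xi)$ to an element congruent to $f$ modulo $T_1$. So $\operatorname{dist}(f,T_1)\le|f(\xi)|_1=\|f\|_1$.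

*Non-example.* For $n\ge2$ the zero ideal is not $N$-tame for any $N$. Put $m=N^2+1$, $y_k=1$ and $x_k\mapsto x_1x_2^kx_1$ in $c_m$. The resulting words are distinct for distinct $\sigma$, so this is a nonzero $f$, homogeneous, with $\|f\|_N=0$ and $\operatorname{dist}(f,0)=|f|_1>0$.

Let $E_{N,d}=M_N(\mathbb C[\xi]_d)$ with $\|\cdot\|_\Sigma$. This is a finite-dimensional $\ell^1$-space whose basis consists of matrix units times monomials. Let $\iota:F_d\to E_{N,d}$, $\iota(f)=f(\Xi)$. Recall Auerbach's lemma: a normed space of dimension $m<\infty$ has a basis $y_1,\dots,y_m$ with $\|y_j\|=1$ whose coordinate functionals satisfy $\|y_j^*\|=1$.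

The next lemma turns inequality (2) into linear maps, so that we can later take tensor products. The cost is a factor $n^d$, which is affordable.

**Lemma 2.** (a) If $I$ is $N$-tame with constants $K,\lambda$, there are linear maps $P_d:E_{N,d}\to F_d$ with $P_d(f(\Xi))-f\in I$ for $f\in F_d$ and $\|P_d\|\le K(n\lambda)^d$. (b) For every homogeneous ideal $J$ there are linear maps $\Pi_d:F_d\to F_d$ with kernel $J_d$, with $\Pi_dh-h\in J$ for $h\in F_d$, and with $\|\Pi_d\|\le n^d$.

*Proof.* (a) Let $Y=F_d/I_d$ with the quotient norm and $m=\dim Y\le n^d$. By (2) the map $f(\Xi)\mapsto f+I_d$ is well defined on $\iota(F_d)$ with norm $\le K\lambda^d$. Take an Auerbach basis $y_j,y_j^*$ of $Y$. The $m$ functionals $f(\Xi)\mapsto y_j^*(f+I_d)$ have norm $\le K\lambda^d$; extend them to $E_{N,d}$ by Hahn–Banach with the same norms. Recombining with the $y_j$ gives an extension $E_{N,d}\to Y$ of norm $\le mK\lambda^d$. Lift the image of each basis element of $E_{N,d}$ to an element of $F_d$ of the same norm, and extend linearly. Because $E_{N,d}$ is an $\ell^1$-space, the norm of a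 linear map on it is the maximum over basis elements, so $\|P_d\|\le mK\lambda^d\le K(n\lambda)^d$.

(b) Take an Auerbach basis $y_j,y_j^*$ of $F_d/J_d$, lifts $h_j\in F_d$ with $|h_j|_1=1$, and put $\Pi_dh=\sum_jy_j^*(h+J_d)h_j$. $\square$

**Lemma 3.** If $I\subset J$ are homogeneous ideals, $I$ is $N_1$-tame and $J$ is $N_2$-tame, then $IJ$ is $(N_1+N_2)$-tame. Hence if $I$ is $N$-tame, then $I^k$ is $kN$-tame for $k\ge1$.

*Proof.* Let $P,P'$ be the maps of Lemma 2(a) for $I,J$, with $\|P_e\|,\|P'_e\|\le C\Lambda^e$, $C,\Lambda\ge1$. Let $\Pi=\bigoplus_d\Pi_d$ be as in Lemma 2(b) for $J$. Put $N=N_1+N_2$. We first treat $f\in I_d$ in Steps 1–3.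

**Step 1 (reading off a derivative from block triangular matrices).** The purpose is to bound "$f$ with one letter marked" by $\|f\|_N$. For a word $w$ and a variable $x$ put
$$D_xw=\sum_{w=uxv}u\otimes v\in F\otimes F,$$
and extend linearly. Substitute for $x$ the matrix $\begin{pmatrix}\Xi_x&\Omega_x\\0&\Theta_x\end{pmatrix}$ with independent generic blocks, the diagonal ones of sizes $N_1$ and $N_2$. In a product of such matrices the upper right block passes exactly once from the first to the second block, so for $f=\sum_wc_ww$ it has $(p,q)$ entry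
$$\sum_{x,a,b}\Omega_{x,ab}\sum_wc_w\sum_{w=uxv}u(\Xi)_{pa}\,v(\Theta)_{bq}.$$
Let $(D_xf)_e\in F_e\otimes F_{d-1-e}$ be the component of bidegree $(e,d-1-e)$. Give $E_{N_1,e}\otimes E_{N_2,d-1-e}$ the $\ell^1$-norm of the product basis. Different $(x,a,b)$, and different bidegrees in $(\xi,\theta)$, involve disjoint sets of monomials. So the $\|\cdot\|_\Sigma$-norm of the upper right block is the left side of
$$\sum_{x,e}\big\|(\iota\otimes\iota)(D_xf)_e\big\|\le\|f\|_N, \tag{3}$$
and the inequality holds by (F3), as our block matrices arise from generic $N\times N$ matrices by setting the lower left variables equal to $0$.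

*Example with $N_1=N_2=1$, $f=[x,y]$.* The upper right entry is $\omega_x(\theta_y-\xi_y)+\omega_y(\xi_x-\theta_x)$, matching $D_xf=1\otimes y-y\otimes1$ and $D_yf=x\otimes1-1\otimes x$.

**Step 2 (replacing the derivative by a small one).** The purpose is to replace $D_xf$ by $\tilde v_x$ with controlled $|\tilde v_x|_1$, up to errors in $I\otimes F$ and $F\otimes J$. Put
$$\tilde v_x=\sum_e(P_e\otimes P'_{d-1-e})(\iota\otimes\iota)(D_xf)_e .$$
On basis tensors $P_e\otimes P'_{d-1-e}$ has norm at most $C\Lambda^e\cdot C\Lambda^{d-1-e}\le C^2\Lambda^d$; the same bound holds on the whole $\ell^1$-space. By (3), $\sum_x|\tilde v_x|_1\le C^2\Lambda^d\|f\|_N$. From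
$$1\otimes1-P\iota\otimes P'\iota=(1-P\iota)\otimes1+P\iota\otimes(1-P'\iota),$$
where $1-P\iota$ maps into $I$ and $1-P'\iota$ into $J$, we get
$$D_xf-\tilde v_x=s^1_x+s^2_x,\qquad s^1_x\in I\otimes F,\quad s^2_x\in F\otimes J .$$

**Step 3 (integrating back).** The purpose is to recover $f$ modulo $IJ$ from $\tilde v$. Let $\delta\big((h_x)_x\big)=\sum_x\delta_x(h_x)$ with $\delta_x(a\otimes b)=ax\otimes b-a\otimes xb$, and let $\mu:F\otimes F\to F$ be multiplication. Then $\mu\delta=0$. For a word $w=z_1\cdots z_d$ ($z_k$ letters),
$$\delta(Dw)=\sum_{k=1}^d\big(z_1\cdots z_k\otimes z_{k+1}\cdots z_d-z_1\cdots z_{k-1}\otimes z_k\cdots z_d\big)=w\otimes1-1\otimes w,$$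
so $\delta(Df)=f\otimes1-1\otimes f$. As $I$ and $J$ are two-sided ideals, $\delta(s^1)\in I\otimes F$ and $\delta(s^2)\in F\otimes J$. Hence
$$\delta\tilde v=(f\otimes1-\delta s^1)-(1\otimes f+\delta s^2),\qquad f\otimes1-\delta s^1\in I\otimes F,\quad1\otimes f+\delta s^2\in F\otimes J,$$
where we used $f\in I$ for the first membership and $f\in I\subset J$ for the second. Apply $\mathrm{id}\otimes\Pi$, which kills $F\otimes J$, and then $\mu$. Since $\mu(f\otimes1-\delta s^1)=f$,
$$\mu(\mathrm{id}\otimes\Pi)\delta\tilde v-f=\mu\big(\mathrm{id}\otimes(\Pi-1)\big)(f\otimes1-\delta s^1)\in\mu(I\otimes J)\subset IJ,$$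
because $\Pi-1$ maps into $J$. Finally $|\delta\tilde v|_1\le2\sum_x|\tilde v_x|_1$ and $\Pi$ has norm $\le n^d$ in degrees $\le d$, so
$$\operatorname{dist}(f,IJ)\le2n^dC^2\Lambda^d\|f\|_N\qquad(f\in I_d). \tag{4}$$
(For $d=0$ we have $Df=0$, and the argument shows $f\in IJ$.)

**Step 4 (general $f\in F_d$).** The purpose is to push $f$ into $I$ at controlled cost. Put $f_1=f-P_d(f(\Xi))\in I$, with $\Xi$ of size $N_1$. By (F2), $|f-f_1|_1\le C\Lambda^d\|f\|_{N_1}\le C\Lambda^d\|f\|_N$, and by (F1) $\|f_1\|_N\le(1+N^{d+1}C\Lambda^d)\|f\|_N$. With (4),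
$$\operatorname{dist}(f,IJ)\le|f-f_1|_1+\operatorname{dist}(f_1,IJ)\le\big(C\Lambda^d+2n^dC^2\Lambda^d(1+N^{d+1}C\Lambda^d)\big)\|f\|_N .$$
The factor is at most exponential in $d$, so $IJ$ is $N$-tame. The second claim follows by induction, applying the first to $I^{k-1}\subset I$ and $I^{k-1}\cdot I=I^k$. $\square$

## 7. Equivariant matrix polynomials with controlled coefficients

Fix $i\ge1$. Let $C_i=\mathbb C[\xi]^{GL_i}$ be the ring of polynomial invariants of $n$ matrices of size $i$ under simultaneous conjugation. Let $\mathcal T=M_i(\mathbb C[\xi])^{GL_i}$ be the algebra of *concomitants*, that is, of polynomial maps $g:M_i^n\to M_i$ commuting with simultaneous conjugation. Clearly $f(\Xi)\in\mathcal T$ for $f\in F$. There are others: for $i,n\ge2$ the concomitant $\operatorname{tr}(\Xi_1)\Xi_2$ is not of this form. By multidegree it would be $a\Xi_1\Xi_2+b\Xi_2\Xi_1$, and $\Xi_2=1$ would give $\operatorname{tr}(\Xi_1)\cdot1=(a+b)\Xi_1$.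

We use the following textbook facts. *Schur–Weyl:* for $V=\mathbb C^p$, the endomorphisms of $V^{\otimes D}$ commuting with $GL(V)$ are the span of the permutation operators, and the irreducible representations of $S_D$ occurring in $V^{\otimes D}$ are exactly those indexed by $\nu\vdash D$ with at most $p$ rows. Let $f_\nu$ be the dimension of the irreducible $\pi_\nu$, taken unitary. *Fourier inversion:* $\beta=\sum_\sigma c_\sigma\sigma\in\mathbb CS_D$ has $c_\sigma=\sum_\nu\frac{f_\nu}{D!}\operatorname{tr}(\pi_\nu(\beta)\pi_\nu(\sigma^{-1}))$.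

**Lemma 4.** Every $g\in\mathcal T$ homogeneous of degree $d$ is a combination
$$g=\sum_jc_j\operatorname{tr}(w_{j1})\cdots\operatorname{tr}(w_{jr_j})\,w_{j0}$$
of products of words evaluated at $\Xi$, of total degree $d$, with $w_{j1},\dots,w_{jr_j}$ nonempty, and $\sum_j|c_j|\le i^{2(d+1)}\|g\|_\Sigma$.

*Proof.* **Step 1 (polarization).** The purpose is to reduce to multilinear maps. Conjugation commutes with scaling each variable, so the multihomogeneous components of $g$ lie in $\mathcal T$; and $\|\cdot\|_\Sigma$ is additive over them. So let $g$ have multidegree $\alpha$, and choose $J:[d]\to[n]$ with $|J^{-1}(j)|=\alpha_j$. Substitute $\Xi_j=\sum_{k\in J^{-1}(j)}Y_k$ and let $\tilde g$ be the part multilinear in $Y_1,\dots,Y_d$. It is a concomitant. Substituting $Y_k\mapsto t_k\Xi_{J(k)}$ in the unrestricted expression gives $\prod_j\big(\sum_{k\in J^{-1}(j)}t_k\big)^{\alpha_j}g$, whose coefficient at $t_1\cdots t_d$ is $\alpha!\,g$. Hence $\tilde g(\Xi_{J(1)},\dots,\Xi_{J(d)})=\alpha!\,g$. A monomial of $g$ is, for each $j$, a product of $\alpha_j$ entries of $\Xi_j$. To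 get a multilinear monomial one distributes the elements of $J^{-1}(j)$ bijectively over these factors. So each monomial yields $\alpha!$ monomials (with multiplicity), and $\|\tilde g\|_\Sigma\le\alpha!\,\|g\|_\Sigma$.

**Step 2 (coefficients in the group algebra).** The purpose is to write $\tilde g$ through permutations with small coefficients. Put $D=d+1$ and $V=\mathbb C^i$. The form $\operatorname{tr}(\tilde g(Y_1,\dots,Y_d)Y_0)$ is multilinear, so it equals $\operatorname{Tr}\big(b\,(Y_0\otimes\cdots\otimes Y_d)\big)$ for a unique $b\in\operatorname{End}(V^{\otimes D})$. It is conjugation invariant, so $b$ commutes with $GL(V)$. The entries of $b$ are the coefficients of $\tilde g$, so the sum of their absolute values is $\|\tilde g\|_\Sigma$, and $\|b\|_{op}\le\|\tilde g\|_\Sigma$. Let $\rho$ be the unitary representation $\rho(\sigma)(v_0\otimes\cdots\otimes v_d)=v_{\sigma^{-1}(0)}\otimes\cdots\otimes v_{\sigma^{-1}(d)}$ of the permutations of $\{0,\dots,d\}$. By Schur–Weyl $b=\rho(\beta)$ with $\beta=\sum_\sigma c_\sigma\sigma$ in the sum of the blocks of $\mathbb CS_D$ with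 at most $i$ rows. For these $\nu$ we have $\|\pi_\nu(\beta)\|\le\|\rho(\beta)\|=\|b\|_{op}$, because $\pi_\nu$ occurs in $\rho$. Fourier inversion gives $|c_\sigma|\le\frac1{D!}\sum_\nu f_\nu^2\|b\|_{op}$, hence
$$\sum_\sigma|c_\sigma|\le\sum_\nu f_\nu^2\,\|b\|_{op}\le i^{2D}\|\tilde g\|_\Sigma,$$
as $\sum_\nu f_\nu^2=\dim\rho(\mathbb CS_D)\le\dim\operatorname{End}(V^{\otimes D})=i^{2D}$.

**Step 3 (permutations are trace products).** The purpose is to translate back. In coordinates
$$\operatorname{Tr}\big(\rho(\sigma)(Y_0\otimes\cdots\otimes Y_d)\big)=\sum_{p_0,\dots,p_d}\prod_k(Y_k)_{p_{\sigma(k)},p_k}.$$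
A cycle $k,\sigma(k),\dots,\sigma^{r-1}(k)$ contributes $\operatorname{tr}(Y_{\sigma^{r-1}(k)}\cdots Y_{\sigma(k)}Y_k)$. The cycle of $0$ contributes $\operatorname{tr}(w_0Y_0)$, with $w_0$ possibly empty; the other cycles give traces of nonempty words in $Y_1,\dots,Y_d$. By nondegeneracy of the trace form, $\tilde g=\sum_\sigma c_\sigma\prod\operatorname{tr}(w)\,w_0$. Substitute $Y_k=\Xi_{J(k)}$ and divide by $\alpha!$; the sum of the absolute values of the coefficients is at most $i^{2D}\|\tilde g\|_\Sigma/\alpha!\le i^{2(d+1)}\|g\|_\Sigma$. $\square$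

**A presentation of $\mathcal T$.** By Lemma 4, $\mathcal T$ is spanned by products of traces and a word. Applying $\frac1i\operatorname{tr}$ to $p\cdot1\in\mathcal T$ for $p\in C_i$, we see that $C_i$ is spanned by $1$ and products of traces of nonempty words. Hilbert's theorem says: for reductive $G$ acting linearly on a finite-dimensional space, the ring of polynomial invariants is a finitely generated algebra, and every module of polynomial covariants with values in a finite-dimensional representation is finitely generated over it. So $C_i$ is generated by finitely many $\tau_j=\operatorname{tr}(w_j)$, $j\le m$, with $w_j$ nonempty. The $C_i$-module $\mathcal T$ is generated by the set $b_1,\dots,b_s$ of all words of length $\le m'$, for some $m'$. Let $S=\mathbb C[\tau_1,\dots,\tau_m]$ be the polynomial ring with $\deg\tau_j=|w_j|\ge1$, let $S\to C_i$ be the corresponding surjection, and let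
$$\Psi:S^s\to\mathcal T,\qquad\Psi(p_1,\dots,p_s)=\sum_kp_kb_k .$$
It is surjective, and graded when the $k$-th basis vector has degree $|b_k|$.

## 8. Division in a polynomial module with an exponential bound

We shall need to express elements of a submodule of $S^s$ by generators without losing more than an exponential factor. Some loss is unavoidable. In $\mathbb C[\tau_1,\tau_2]$ with generator $\tau_1-\tau_2$, the element $\tau_1^d-\tau_2^d$ has norm $2$, and its only quotient $\sum_{a+b=d-1}\tau_1^a\tau_2^b$ has norm $d$.

Recall that $\mathbb C[[\tau]]$ is faithfully flat over the ring $\mathbb C\{\tau\}$ of convergent power series. Consequently, if $L'\subset\mathbb C\{\tau\}^s$ is a submodule, an element of $\mathbb C\{\tau\}^s$ lying in $\mathbb C[[\tau]]\,L'$ lies in $L'$.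

**Lemma 5.** Let $S=\mathbb C[\tau_1,\dots,\tau_m]$ have positive integer degrees, let $S^s$ be graded with shifts in $\mathbb Z_{\ge0}$, and let $L\subset S^s$ be generated by homogeneous $\ell_1,\dots,\ell_r$ of degrees $\delta_j\ge0$. There are $K,\lambda\ge1$ such that every $\ell\in L$ homogeneous of degree $d$ is $\sum_jp_j\ell_j$ with $p_j\in S_{d-\delta_j}$ and $\sum_j|p_j|_1\le K\lambda^d|\ell|_1$.

*Proof.* For each $d$ the map $\bigoplus_jS_{d-\delta_j}\to L_d$, $(p_j)\mapsto\sum p_j\ell_j$, is a surjection of finite-dimensional spaces. So there is a least finite $K_d\ge0$ such that every $\ell\in L_d$ has a representation with $\sum|p_j|_1\le K_d|\ell|_1$. If $\sup_{d\ge1}K_d^{1/d}<\infty$, the lemma holds with $\lambda=\max(1,\sup_{d\ge1}K_d^{1/d})$ and $K=\max(1,K_0)$.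

Suppose the supremum is infinite. The idea is to collect the bad elements into one convergent power series. As each $K_d$ is finite, for each $k$ infinitely many $d$ satisfy $K_d>k^d$. So there are $1\le d_1<d_2<\cdots$ with $K_{d_k}>k^{d_k}$, and $\ell^{(k)}\in L_{d_k}$ with $|\ell^{(k)}|_1=1$ all of whose representations satisfy $\sum_j|p_j|_1>k^{d_k}$. Put $\ell=\sum_k\ell^{(k)}$. Different $k$ involve different monomials, so all coefficients of $\ell$ have modulus $\le1$, and $\ell\in\mathbb C\{\tau\}^s$. Summing representations of the $\ell^{(k)}$ formally, degree by degree, shows $\ell\in L\cdot\mathbb C[[\tau]]$. By faithful flatness $\ell=\sum_jq_j\ell_j$ with $q_j\in\mathbb C\{\tau\}$. Choose $\rho\in(0,1)$ and $B$ with $\sum_\mu|q_{j,\mu}|\rho^{|\mu|}\le B$ for all $j$. Write $q^{[e]}$ for the component of weighted degree $e$. In degree $d_k$ we read $\ell^{(k)}=\sum_jq_j^{[d_k-\delta_j]}\ell_j$. A monomial of weighted degree $\le d_k$ has $|\mu|\le d_k$, as the weights are at least $1$. Hence $|q_j^{[d_k-\delta_j]}|_1\le B\rho^{-d_k}$. Therefore $k^{d_k}<rB\rho^{-d_k}$,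 that is, $(k\rho)^{d_k}<rB$, for all $k$. This is false once $k\rho>\max(1,rB)$. $\square$

## 9. $T_i$ is tame in $n$ variables

We need three more textbook theorems. *Kaplansky:* a primitive PI-algebra is simple and finite-dimensional over its center, which is a field. *Artin–Tate:* if a finitely generated algebra is a finite module over a central subalgebra $Z$, then $Z$ is a finitely generated algebra. *Braun (J. Algebra 89 (1984)):* the Jacobson radical of a finitely generated PI-algebra over a field is nilpotent.

**Proposition 6.** For all $i,n\ge1$ the ideal $T_i\subset F=\mathbb C\langle x_1,\dots,x_n\rangle$ is $N$-tame for some $N$.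

*Proof.* Fix $n$; induction on $i$. The case $i=1$ is the example in Section 6. Let $i\ge2$ and $q=i^2$. Let
$$H=T_i+\operatorname{span}\{c_q(u;v)\},$$
where $u_1,\dots,u_q,v_0,\dots,v_q$ run over all words of $F$, including $1$. This is a homogeneous two-sided ideal, since left and right factors are absorbed in $v_0$ and $v_q$. By multilinearity it contains all values of $c_q$ on $F$.

**Step 1 ($T_{i-1}^k\subset H$ for some $k\ge1$).** This step shows that everything outside $H$ is governed by level $i-1$. Let $B=F/H$; it is finitely generated and satisfies $c_q$. (If $B=0$, take $k=1$.) Let $Q$ be a primitive quotient of $B$. By Kaplansky, $Q$ is simple and finite-dimensional over its center $\mathcal Z$, a field. By Artin–Tate, $\mathcal Z$ is a finitely generated $\mathbb C$-algebra, so $\mathcal Z=\mathbb C$ by the Nullstellensatz, and $Q\cong M_j(\mathbb C)$ for some $j$.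

Suppose $j\ge i$. Let $x_k=e_{r_ks_k}$, $1\le k\le q$, be the $q$ distinct matrix units of a corner $M_i\subset M_j$, and let $y_0=e_{1r_1}$, $y_k=e_{s_kr_{k+1}}$ for $1\le k<q$, $y_q=e_{s_q1}$. In the term of $\sigma$ the product is nonzero only if $r_{\sigma(k)}=r_k$ and $s_{\sigma(k)}=s_k$ for all $k$, that is, $\sigma=1$. So $c_q(x;y)=e_{11}\ne0$, contradicting that $Q$ satisfies $c_q$. Hence $j\le i-1$, and $T_{i-1}$, consisting of identities of $M_{i-1}$ and thus of $M_j$, has image $0$ in $Q$. As $Q$ was arbitrary, the image of $T_{i-1}$ in $B$ lies in the Jacobson radical of $B$, which is nilpotent by Braun's theorem. So $T_{i-1}^k\subset H$ for some $k$.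

**Step 2 (Capelli values absorb traces).** This step makes the idea of Section 5 precise. Let $M=M_i(\mathbb C[\xi])$, a free $\mathbb C[\xi]$-module of rank $q$. For fixed $y$ the map $\omega=c_q(\,\cdot\,;y):M^q\to M$ is $\mathbb C[\xi]$-multilinear and alternating. For a $\mathbb C[\xi]$-linear operator $L$ on $M$ we claim
$$\sum_{k=1}^q\omega(x_1,\dots,Lx_k,\dots,x_q)=\operatorname{Tr}(L)\,\omega(x_1,\dots,x_q).$$
The left side is alternating too: if $x_a=x_b$, the terms with $k\ne a,b$ vanish and the two others cancel. So it suffices to take for $x_1,\dots,x_q$ a basis of $M$. Then in the $k$-th term only the $x_k$-component of $Lx_k$ survives, and the sum is $\operatorname{Tr}(L)\omega(x)$. Now let $L$ be left multiplication by $w(\Xi)$ for a word $w$. Then $M$ is a sum of $i$ column spaces, so $\operatorname{Tr}(L)=i\operatorname{tr}(w)$. We obtain, at $\Xi$,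
$$\operatorname{tr}(w)\,c_q(u;v)=\frac1i\sum_{k=1}^qc_q(u_1,\dots,wu_k,\dots,u_q;v). \tag{5}$$

Let $\bar H=\{f(\Xi):f\in H\}\subset\mathcal T$. It is the span of the $c_q(u;v)(\Xi)$, because $T_i$ vanishes at $\Xi$. Since $C_i$ is generated by traces of words, (5) shows that $\bar H$ is a $C_i$-submodule of $\mathcal T$. As $C_i$ is a finitely generated commutative algebra and $\mathcal T$ a finitely generated $C_i$-module, $\mathcal T$ is Noetherian. So $\bar H$ is generated by finitely many elements $g_l=c_q(u^{(l)};v^{(l)})(\Xi)$, $l\le r$, with words $u^{(l)}_k,v^{(l)}_k$.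

The goal of Steps 3–5 is: there are $K_0,\lambda_0\ge1$ with
$$\operatorname{dist}(f,T_i)\le K_0\lambda_0^d\|f\|_i\qquad(d\ge0,\ f\in H_d). \tag{6}$$
Let $f\in H_d$ and $g=f(\Xi)\in\bar H$, so that $\|g\|_\Sigma=\|f\|_i$.

**Step 3 (a small lift to $S^s$).** We show: $g=\Psi(P)$ with $P\in S^s$ homogeneous of degree $d$ and $|P|_1\le C_0^{d+1}\|g\|_\Sigma$, where $C_0$ does not depend on $d$ or $f$. For each of the finitely many words $v$ of length $m'+1$ fix a homogeneous expression $v=\sum_ks_{v,k}b_k$ in $\mathcal T$ with $s_{v,k}\in S$, and let $C_1\ge1$ bound all $\sum_k|s_{v,k}|_1$. A word of length $e\le m'$ is one of the $b_k$. A word of length $e>m'$ is $vw'$ with $|v|=m'+1$, and $vw'=\sum_ks_{v,k}\,b_kw'$, where the words $b_kw'$ have length $\le e-1$. By induction on $e$, each word of length $e$ is homogeneously $\sum_ks_kb_k$ with $\sum_k|s_k|_1\le C_1^e$. Choose for each $\operatorname{tr}(b_k)\in C_i$ a homogeneous preimage in $S$, of norm $\le C_2$, where $C_2\ge1$. Then $\operatorname{tr}(w)$ with $|w|=e\ge1$ has a preimage in $S_e$ of norm $\le C_1^eC_2\le(C_1C_2)^e$.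 As $|\cdot|_1$ is submultiplicative on $S$, each product $\operatorname{tr}(w_1)\cdots\operatorname{tr}(w_r)w_0$ of total degree $d$ has a preimage in $S^s$ of norm $\le(C_1C_2)^d$. Writing $g$ as in Lemma 4, we may take $C_0=i^2C_1C_2$.

**Step 4 (expressing $g$ by the generators).** This step uses the bounded division. The submodule $\Psi^{-1}(\bar H)\subset S^s$ is generated by homogeneous lifts of $g_1,\dots,g_r$ and finitely many homogeneous generators of $\ker\Psi$. Apply Lemma 5, with constants $K,\lambda$, to $P\in\Psi^{-1}(\bar H)$, and then apply $\Psi$, which kills the kernel part. This gives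
$$g=\sum_{l\le r}p_l(\tau)g_l,\qquad p_l\in S_{d-\deg g_l},\qquad\sum_l|p_l|_1\le K\lambda^dC_0^{d+1}\|g\|_\Sigma .$$

**Step 5 (absorbing the traces).** This step returns to the free algebra. A monomial in $p_l$ is a product of $r'\le d$ of the traces $\tau_j=\operatorname{tr}(w_j)$. Applying (5) $r'$ times, each time producing $q$ terms with a factor $\frac1i$, we see that a product of $r'$ traces of words times $c_q(u;v)(\Xi)$ is the value at $\Xi$ of an element of $F$ that is homogeneous of the same degree and has $|\cdot|_1$-norm at most $i^{-r'}q^{r'}q!=i^{r'}q!\le i^dq!$. So there is $f'\in F_d$ with $f'(\Xi)=g=f(\Xi)$, that is, $f-f'\in T_i$, and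
$$|f'|_1\le q!\,i^dK\lambda^dC_0^{d+1}\|f\|_i .$$
Hence (6).

**Step 6 (combining).** This step assembles the two halves. By the induction hypothesis and Lemma 3, $T_{i-1}^k$ is $N_1$-tame for some $N_1$, say with constants $K_1,\lambda_1$. Let $N=\max(i,N_1)$ and $f\in F_d$. As $T_{i-1}^k\subset H$, we can write $f=f'+r$ with $f'\in H_d$, $r\in F_d$ and $|r|_1\le K_1\lambda_1^d\|f\|_{N_1}\le K_1\lambda_1^d\|f\|_N$. By (F1) and (F2), $\|f'\|_i\le\|f\|_i+\|r\|_i\le\|f\|_N+i^{d+1}|r|_1$. By (6),
$$\operatorname{dist}(f,T_i)\le|r|_1+\operatorname{dist}(f',T_i)\le\Big(K_1\lambda_1^d+K_0\lambda_0^d\big(1+i^{d+1}K_1\lambda_1^d\big)\Big)\|f\|_N .\qquad\square$$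

**Remark (the size $N$).** The proof gives $N=\max(i,kN')$, where $N'$ is the size at level $i-1$ and $k$ the exponent of Step 1, for the same number $n$ of variables. In general this is larger than $i$. It is not claimed that $N=i$ is possible, and it is not needed, as the rank of the Azumaya algebra is unrestricted.

## 10. From $i^2$ variables to arbitrarily many

Proposition 6 is not yet Proposition 1. Its constants depend on $n$ in ways we do not control (the exponent $k$ from Braun's theorem, the data from Hilbert's theorem), while $f\in F_X$ of degree $d$ may involve $d$ variables. The remedy is that for identities of $M_i$, multilinear polynomials in $d$ variables can be tested by identifying variables down to $n=i^2$. We must check that going back costs only an exponential factor. Going back means linearizing, which multiplies norms by up to $d!$, so something must supply a factor $1/d!$.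

**Notation.** Let $P_d$ be the space of multilinear polynomials in $y_1,\dots,y_d$. Identify $\sigma\in S_d$ with the word $y_{\sigma(1)}\cdots y_{\sigma(d)}$, so $P_d=\mathbb CS_d$. Left multiplication by $\tau\in S_d$ is the renaming $y_k\mapsto y_{\tau(k)}$, so it preserves T-ideals. For $J:[d]\to X$ and $f\in P_d$ put $f(x_J)=f(x_{J(1)},\dots,x_{J(d)})\in F_X$; here $x_{J(k)}$ is the variable $J(k)$.

**Definition (linearization).** For $g\in F_X$ let $\operatorname{Lin}_Jg\in P_d$ be the part multilinear in $y_1,\dots,y_d$ of $g$ after substituting $x\mapsto\sum_{k\in J^{-1}(x)}y_k$ for each $x\in X$.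

For example, with $J=(x,x,z)$ we get $\operatorname{Lin}_J(xzx)=y_1y_3y_2+y_2y_3y_1$.

Since T-ideals are stable under substitution and multihomogeneous, $\operatorname{Lin}_J$ maps each T-ideal into itself (in the respective variables). Let $\alpha_J$ be the multidegree of $x_{J(1)}\cdots x_{J(d)}$. A word of multidegree $\alpha_J$ yields $\alpha_J!$ multilinear words, any other word none. So
$$|\operatorname{Lin}_Jg|_1\le\alpha_J!\,|g|_1\le d!\,|g|_1. \tag{7}$$
Moreover, for $f\in P_d$,
$$\operatorname{Lin}_J(f(x_J))=\sum_{\tau\in S_d:\,J\circ\tau=J}\tau f. \tag{8}$$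
Indeed, for $f=\sigma$ the multilinear words obtained from $x_{J\sigma(1)}\cdots x_{J\sigma(d)}$ are the permutations $\pi$ with $J\pi=J\sigma$, that is, $\pi=\tau\sigma$ with $J\tau=J$.

For $\nu\vdash d$ let $\chi_\nu$ be the character of $\pi_\nu$ and $e_\nu=\frac{f_\nu}{d!}\sum_\tau\chi_\nu(\tau)\tau$. The characters are real with $\chi_\nu(\tau)=\chi_\nu(\tau^{-1})$. The $e_\nu$ are orthogonal central idempotents with sum $1$; $e_\nu$ acts as the identity on $\pi_\nu$ and as $0$ on the other irreducibles. As $|\chi_\nu|\le f_\nu$, we have $|e_\nu|_1\le f_\nu^2$. For $n\ge1$ let $e^{(n)}=\sum e_\nu$ over the $\nu$ with at most $n$ rows.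

**Lemma 7.** There is $z'\in\mathbb CS_d$ with $|z'|_1\le n^{3d}/d!$ and, for all $f\in P_d$,
$$e^{(n)}f=z'\sum_{J:[d]\to[n]}\operatorname{Lin}_J(f(x_J)) .$$

*Proof.* By (8) the sum is $\sum_\tau\#\{J:J\tau=J\}\,\tau f=zf$ with $z=\sum_\tau n^{\mathrm{cyc}(\tau)}\tau$, where $\mathrm{cyc}(\tau)$ is the number of cycles. The function $n^{\mathrm{cyc}}$ is the character of $S_d$ on $(\mathbb C^n)^{\otimes d}$. By Schur–Weyl it is $\sum_\nu m_\nu\chi_\nu$, over $\nu$ with at most $n$ rows, with integers $m_\nu\ge1$. So $z=\sum_\nu m_\nu\frac{d!}{f_\nu}e_\nu$. Put $z'=\sum_\nu\frac{f_\nu}{d!\,m_\nu}e_\nu$. Then $z'z=e^{(n)}$, and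
$$|z'|_1\le\frac1{d!}\sum_\nu f_\nu^3\le\frac1{d!}\Big(\sum_\nu f_\nu m_\nu\Big)^3=\frac{n^{3d}}{d!},$$
since $\sum_\nu f_\nu m_\nu=\dim(\mathbb C^n)^{\otimes d}=n^d$. $\square$

**Proof of Proposition 1.** Let $n=i^2$ and let $N,K,\lambda_0$ be the constants from Proposition 6 for $T_i\subset\mathbb C\langle x_1,\dots,x_n\rangle$. They depend only on $i$. Put $\lambda=n^4\lambda_0$.

**Step 1 ($(1-e^{(n)})f\in T(M_i)$ for $f\in P_d$).** This step discards the part of $f$ that $M_i$ cannot see. Evaluation on $M_i$ is
$$f(a_1,\dots,a_d)=\mu\big(\rho(f)(a_1\otimes\cdots\otimes a_d)\big),\qquad\rho(\sigma)(a_1\otimes\cdots\otimes a_d)=a_{\sigma(1)}\otimes\cdots\otimes a_{\sigma(d)},$$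
with $\mu$ the multiplication $M_i^{\otimes d}\to M_i$. Here $\rho$ is an anti-representation, $\rho(\tau\sigma)=\rho(\sigma)\rho(\tau)$, on $M_i^{\otimes d}\cong(\mathbb C^n)^{\otimes d}$, and $\sigma\mapsto\rho(\sigma^{-1})$ is the usual permutation representation. The element $e_\nu$ is invariant under $\sigma\mapsto\sigma^{-1}$, so $\rho(e_\nu)=0$ when $\nu$ has more than $n$ rows. Thus $\rho(1-e^{(n)})=0$ and $\rho((1-e^{(n)})f)=\rho(f)\rho(1-e^{(n)})=0$.

**Step 2 (multilinear $f\in P_d$).** This step transports the estimate from $n$ variables. For $J:[d]\to[n]$ write $f(x_J)=t_J+r_J$ with $t_J\in T_i$, $r_J$ homogeneous of degree $d$, and $|r_J|_1\le K\lambda_0^d\|f(x_J)\|_N\le K\lambda_0^d\|f\|_N$; the last inequality is (F3). By Lemma 7,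
$$e^{(n)}f=z'\sum_J\operatorname{Lin}_Jt_J+z'\sum_J\operatorname{Lin}_Jr_J ,$$
where the first term lies in $T(M_i)$. By (7) and the count $n^d$ of maps $J$,
$$\Big|z'\sum_J\operatorname{Lin}_Jr_J\Big|_1\le\frac{n^{3d}}{d!}\cdot n^d\cdot d!\,K\lambda_0^d\|f\|_N=K\lambda^d\|f\|_N .$$
The factorials cancel. With Step 1, $\operatorname{dist}(f,T(M_i)\cap P_d)\le K\lambda^d\|f\|_N$.

**Step 3 (multihomogeneous $f\in F_X$).** This step removes multilinearity. Let $f$ have multidegree $\alpha$, choose $J:[d]\to X$ with $|J^{-1}(x)|=\alpha_x$, and put $\tilde f=\operatorname{Lin}_Jf$. Each word of $f$ yields $\alpha!$ words, each of which returns to it under $y_k\mapsto x_{J(k)}$, so $\tilde f(x_J)=\alpha!\,f$. The value of $\tilde f$ on generic matrices $Y_k$ is the multilinear part of $f\big((\sum_{k\in J^{-1}(x)}Y_k)_x\big)$, and counting monomials as in Step 1 of Lemma 4 gives $\|\tilde f\|_N\le\alpha!\,\|f\|_N$. By Step 2, $\tilde f=t+r$ with $t\in T(M_i)\cap P_d$, $r\in P_d$ and $|r|_1\le K\lambda^d\|\tilde f\|_N$. Substitute $y_k\mapsto x_{J(k)}$: $f=\frac1{\alpha!}\big(t(x_J)+r(x_J)\big)$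 with $t(x_J)\in T(M_i)$ and $|r(x_J)|_1\le|r|_1\le K\lambda^d\alpha!\,\|f\|_N$. Hence $\operatorname{dist}(f,T(M_i))\le K\lambda^d\|f\|_N$. $\square$

By Section 4, Theorems B and A are now proved.

## 11. Capelli identities and Theorem C

**(2)⇒(4).** This is Theorem B, after renorming so that $\|1\|=1$.

**(4)⇒(1).** This is the padding at the end of the proof of Theorem A.

**(1)⇒(2).** In a Banach Azumaya algebra $\bigoplus_{j\le i}A_j$ the summand $A_j$ satisfies $T(M_j)\supset T(M_i)$. So the sum satisfies $T(M_i)$, and identities without constant term pass to subalgebras and quotients.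

**(2)⇒(3).** The polynomial $c_{i^2+1}$ lies in $T(M_i)$, as noted in Section 2.

**(3)⇒(2).** Let $A$ satisfy $c_m$. Sorting the terms of $c_{m+1}$ by the first $x$-variable,
$$c_{m+1}(x;y)=\sum_j\pm\,y_0x_j\,c_m(x_1,\dots,\widehat{x_j},\dots,x_{m+1};y_1,\dots,y_{m+1}),$$
so $c_m$ implies $c_{m+1}$, and we may take $m\ge2$. Let $T=T(A)$ and $n=m-1\ge1$.

**Step 1 ($e_\nu P_d\subset T$ if $\nu$ has at least $m$ rows).** This step plays the role of Step 1 in the proof of Proposition 1. Let $C^-$ be the column antisymmetrizer and $R$ the row symmetrizer of a tableau of shape $\nu$. Then $C^-R$ is a nonzero element of the block $\mathbb CS_de_\nu$, which is a simple algebra; so the block is spanned by the elements $\sigma C^-R\tau$ with $\sigma,\tau\in S_d$. Let $h=C^-R\tau$. Left multiplication is renaming, and a transposition of two entries of the first column changes the sign of $C^-$. Hence $h$ is alternating in the variables indexed by the first column. Choose $m$ of them, $y_{k_1},\dots,y_{k_m}$. Then $h$ is $\frac1{m!}$ times its own alternating sum over these variables. In a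 word the chosen variables are separated by words $v_0,\dots,v_m$ (possibly $1$), so the alternating sum of a word is $\pm c_m(y_{k_1},\dots,y_{k_m};v_0,\dots,v_m)\in T$. So $h\in T$. Renaming by $\sigma$ preserves $T$.

**Step 2 (finding $i$).** This step uses the background theorem in $n$ variables. The algebra $\mathbb C\langle x_1,\dots,x_n\rangle/(T\cap\mathbb C\langle x_1,\dots,x_n\rangle)$ is finitely generated and satisfies $c_m$. So it satisfies $T(M_i)$ for some $i$. Evaluating at the generators, $T(M_i)\cap\mathbb C\langle x_1,\dots,x_n\rangle\subset T$.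

**Step 3 ($T(M_i)\subset T$).** This step lifts the inclusion to all variables. Let $f\in T(M_i)\cap P_d$. By Step 1, $(1-e^{(n)})f\in T$, since the missing $\nu$ have at least $n+1=m$ rows. For $J:[d]\to[n]$, $f(x_J)$ lies in $T(M_i)\cap\mathbb C\langle x_1,\dots,x_n\rangle\subset T$. Hence $\operatorname{Lin}_J(f(x_J))\in T$, and by Lemma 7 $e^{(n)}f\in T$. So all multilinear elements of $T(M_i)$ lie in $T$. For multihomogeneous $f\in T(M_i)$ of multidegree $\alpha$, choose $J$ as in Step 3 of the proof of Proposition 1. Then $\operatorname{Lin}_Jf\in T(M_i)\cap P_d\subset T$ and $f=\frac1{\alpha!}(\operatorname{Lin}_Jf)(x_J)\in T$. As $T(M_i)$ is multihomogeneous, $T(M_i)\subset T$. So $A$ satisfies $T(M_i)$. $\square$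

## 12. The Grassmann algebra and the need for finite generation

It remains to prove the last sentence of Theorem C. Let $\mathcal E$ be the completion of the Grassmann algebra on $\varepsilon_1,\varepsilon_2,\dots$ (so $\varepsilon_j\varepsilon_k=-\varepsilon_k\varepsilon_j$, $\varepsilon_k^2=0$) in the $\ell^1$-norm with respect to the basis $\varepsilon_{k_1}\cdots\varepsilon_{k_r}$, $k_1<\dots<k_r$. The product of two basis elements is $0$ or $\pm$ a basis element, so this is a unital Banach algebra; it is separable. Elements of even degree are central, and a commutator has only even components (only the odd parts contribute, and a product of two odd elements is even). So $[[x,y],z]=0$ on the Grassmann algebra and, by continuity, on $\mathcal E$. Hence $\mathcal E$ is a separable Banach PI-algebra. But for every $m$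
$$c_m(\varepsilon_1,\dots,\varepsilon_m;1,\dots,1)=\sum_{\sigma\in S_m}\operatorname{sgn}(\sigma)\,\varepsilon_{\sigma(1)}\cdots\varepsilon_{\sigma(m)}=m!\,\varepsilon_1\cdots\varepsilon_m\ne0 ,$$
so $\mathcal E$ satisfies no Capelli identity. By (1)⇒(3), $\mathcal E$ is not a topological subquotient of any Banach Azumaya algebra. $\blacksquare$
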